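\title{Generalized quadrangles with all lines regular and a characterization of $Q(5,s)$}

\begin{abstract}
We prove that a finite generalized quadrangle of order $(s,s^2)$, $s>1$, in which every two nonconcurrent lines lie in a subquadrangle isomorphic to $Q(4,s)$ is isomorphic to $Q(5,s)$. In fact less is needed: a quadrangle of order $(s,t)$ with $s,t>1$, all lines regular and a single subquadrangle of order $s$ is $Q(4,s)$ or $Q(5,s)$, and when $s$ is prime the subquadrangle can be dispensed with. The main step produces automorphisms from regularity. If all lines through a point $g$ are regular, the set of points not collinear with $g$ is the quotient of a product of $t+1$ sets of size $s$ by a semiregular group; when $s$ is a power of a prime $p$ this is a $p$-group, and central elements of its coordinate projections yield symmetries about the lines through $g$.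
\end{abstract}

\section{Introduction}\label{sec:intro}

A finite \emph{generalized quadrangle} (GQ) of order $(s,t)$ is an incidence structure $S=(\mathcal P,\mathcal B,\mathrm I)$ of points and lines in which each point is incident with $t+1$ lines, each line is incident with $s+1$ points, two distinct points are incident with at most one common line, and the following axiom holds: for every point $x$ and every line $L$ not incident with $x$ there is a unique pair $(y,M)$, consisting of a point and a line, with $x\,\mathrm I\,M\,\mathrm I\,y\,\mathrm I\,L$. A GQ of order $s$ is a GQ of order $(s,s)$. We always assume $s,t>1$, and we identify a line with the set of its points. Two points are \emph{collinear}, written $x\sim y$, if they lie on a common line, and two lines are \emph{concurrent} if they share a point; a point is collinear with itself and a line is concurrent with itself. Interchanging points and lines turns a GQ of order $(s,t)$ into its \emph{dual}, of order $(t,s)$. A \emph{subquadrangle} (subGQ) of $S$ is a GQ $S'=(\mathcal P',\mathcal B',\mathrm I')$ with $\mathcal P'\subseteq\mathcal P$, $\mathcal B'\subseteq\mathcal B$ and $\mathrm I'$ the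 restriction of $\mathrm I$. Isomorphisms are isomorphisms of incidence structures, and a \emph{collineation} is an automorphism.

For a prime power $q$, the points and lines of a nonsingular quadric in $\mathrm{PG}(4,q)$ form a GQ $Q(4,q)$ of order $q$, and the points and lines of a nonsingular elliptic quadric in $\mathrm{PG}(5,q)$ form a GQ $Q(5,q)$ of order $(q,q^2)$. By Higman's inequality $t\le s^2$, the order of $Q(5,q)$ is extremal.

The quadrangle $Q(5,q)$ is rich in copies of $Q(4,q)$. Every hyperplane of $\mathrm{PG}(5,q)$ has the form $x^\perp$ with respect to the polarity of the quadric, and it meets the quadric in a $Q(4,q)$ when $x$ is off the quadric. Two nonconcurrent lines $L,M$ of $Q(5,q)$ span a $3$-dimensional projective subspace; let $x^\perp$ be a hyperplane containing it. If $x$ were on the quadric, it would be collinear with all points of $L$ and with all points of $M$, and the GQ axiom would put $x$ on both lines. So every two nonconcurrent lines of $Q(5,q)$ lie in a subGQ isomorphic to $Q(4,q)$. One expects the converse, since a quadrangle in which every pair of lines sees a classical piece has little room to be anything but classical,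 and this is a conjecture stated in \cite{AC}. We prove it.

\begin{theorem}\label{thm:main}
Let $S$ be a GQ of order $(s,s^2)$, $s>1$, in which every two nonconcurrent lines lie in a subGQ of order $s$ isomorphic to $Q(4,s)$. Then $S\cong Q(5,s)$.
\end{theorem}

The proof uses only a small part of the hypothesis. For nonconcurrent lines $L,M$, the \emph{trace} $\{L,M\}^\perp$ is the set of lines concurrent with both, and the \emph{span} $\{L,M\}^{\perp\perp}$ is the set of lines concurrent with every line of the trace. The trace has $s+1$ lines, and the span, which contains $L$ and $M$, has at most $s+1$ lines (Lemma~\ref{lem:trace}). The pair $\{L,M\}$ is \emph{regular} if the span has exactly $s+1$ lines; trace and span are then the two rulings of an $(s+1)\times(s+1)$ grid. A line $L$ is \emph{regular} if every pair $\{L,M\}$ with $M$ nonconcurrent with $L$ is regular. All lines of $Q(4,s)$ are regular, and this makes all lines of the quadrangle in Theorem~\ref{thm:main} regular. Regularity and one subquadrangle suffice.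

\begin{theorem}\label{thm:strong}
Let $S$ be a GQ of order $(s,t)$, $s,t>1$. All lines of $S$ are regular and $S$ has at least one (not necessarily proper) subGQ of order $s$ if and only if $s$ is a prime power and $S\cong Q(4,s)$ or $S\cong Q(5,s)$.
\end{theorem}

For prime $s$ no subquadrangle is needed.

\begin{theorem}\label{thm:prime}
Let $S$ be a GQ of order $(p,t)$, $p$ prime, $t>1$, all of whose lines are regular. Then $S\cong Q(4,p)$ or $S\cong Q(5,p)$.
\end{theorem}

The hypotheses of these theorems are combinatorial, whereas the tool by which we recognize the classical quadrangles, the Moufang condition, asks for many collineations. The difficulty is to construct them. A \emph{symmetry about a line $L$} is a collineation fixing every line concurrent with $L$; the symmetries about $L$ form a group $\Sigma_L$, whose order divides $s$ (Lemma~\ref{lem:semi}). A point is \emph{coregular} if all lines through it are regular. The heart of the paper is the following local statement.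

\begin{theorem}\label{thm:local}
Let $g$ be a coregular point of a GQ of order $(s,t)$, $t>1$, $s=p^n$, $p$ prime, $n\ge 1$. Then $\Sigma_L\ne1$ for every line $L$ through $g$. If $s=p$, then $|\Sigma_L|=s$.
\end{theorem}

Theorem~\ref{thm:local} is proved in Section~\ref{sec:local} by unfolding the set of points not collinear with $g$ into a product; the case $s=2$, worked out in Example~\ref{ex:two}, shows the product with no technicalities. When all lines are regular and $s$ is a prime power, the groups $\Sigma_L$ all have the same order $\sigma>1$ (Section~\ref{sec:constant}). A subquadrangle of order $s$ makes $s$ a prime power and represents symmetries as symplectic transvections, and Dickson's list of subgroups of $\mathrm{PSL}(2,q)$ then gives $\sigma=s$ (Section~\ref{sec:full}). With $\sigma=s$ the quadrangle is half Moufang, and the theorems of Thas, Payne and Van Maldeghem and of Fong and Seitz identify it (Section~\ref{sec:end}).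

\section{Traces, subquadrangles and symmetries}\label{sec:prelim}

Let $S$ be a GQ of order $(s,t)$. The GQ axiom says that a point off a line $L$ is collinear with exactly one point of $L$ and lies on exactly one line meeting $L$. We use it constantly in the form \emph{there are no triangles}: three pairwise collinear distinct points lie on one line. Sorting the points off a fixed line $L$ by the line that joins them to $L$ gives $(s+1)+(s+1)ts=(s+1)(st+1)$ points, and counting incident pairs gives $(t+1)(st+1)$ lines.

Let $E=\mathbb F_q^4$ carry a nondegenerate alternating form. The points of $\mathrm{PG}(3,q)$ and the totally isotropic lines form a GQ $W(q)$ of order $q$. We use the following results from \cite{FGQ}.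
\begin{itemize}
\item[(F1)] Higman's inequality \cite[1.2.3]{FGQ}: $t\le s^2$.
\item[(F2)] $Q(4,q)$ is the dual of $W(q)$ \cite[3.2.1]{FGQ}.
\item[(F3)] All lines of $Q(4,q)$ and of $Q(5,q)$ are regular \cite[3.3.1]{FGQ}.
\item[(F4)] Benson's theorem \cite[5.2.1]{FGQ}, dualized: if all lines of a GQ of order $s>1$ are regular, then $s$ is a prime power and the GQ is isomorphic to $Q(4,s)$.
\end{itemize}

\begin{lemma}\label{lem:trace}
Let $L,M$ be nonconcurrent lines. The trace of $\{L,M\}$ consists of $s+1$ pairwise nonconcurrent lines, one through each point of $L$. The lines of the span are pairwise nonconcurrent, and there are at most $s+1$ of them. If the pair is regular, every point of a trace line lies on exactly one span line.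
\end{lemma}

\begin{proof}
Each point of $L$ lies on exactly one line meeting $M$, and lines obtained from different points are different, since $L$ does not meet $M$. A common point of two trace lines would therefore be off $L$ and collinear with two points of $L$. Suppose two distinct span lines $K,K'$ meet in $u$. At most one trace line contains $u$, so some trace line $T$ does not. The points $K\cap T$ and $K'\cap T$ are distinct, because $K$ and $K'$ share only $u$, and both are collinear with $u$; this contradicts the GQ axiom. Hence the span lines meet a given trace line in distinct points, which gives the last two statements.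
\end{proof}

A subGQ of order $s$ has the same line size as $S$. This makes it closed under the operations above.

\begin{lemma}\label{lem:sub}
Let $S'=(\mathcal P',\mathcal B')$ be a subGQ of order $s$ of $S$.
\begin{itemize}
\item[(a)] All points of a line of $\mathcal B'$ are in $\mathcal P'$, and a line of $S$ containing two points of $\mathcal P'$ is in $\mathcal B'$.
\item[(b)] Two nonconcurrent lines $L,M\in\mathcal B'$ have the same trace and the same span in $S'$ as in $S$. In particular $\{L,M\}$ is regular in $S'$ if and only if it is regular in $S$.
\item[(c)] If $t\ne s$, then $t=s^2$.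
\end{itemize}
\end{lemma}

\begin{proof}
(a) A line of $\mathcal B'$ has $s+1$ points in $S'$, and these are all its points. Let $x\neq y$ be points of $\mathcal P'$ on a line $N\notin\mathcal B'$, and let $A\in\mathcal B'$ be a line on $x$. Then $y\notin A$, since $A\ne N$. In $S'$ the point $y$ is joined by a line of $\mathcal B'$ to some $z\in A$, and $z\ne x$ because $N\notin\mathcal B'$. So $y$ is collinear with two points of $A$, a contradiction.

(b) By (a), two lines of $\mathcal B'$ are concurrent in $S'$ exactly when they are concurrent in $S$. The trace in $S'$ is contained in the trace in $S$, and both have $s+1$ lines, so they are equal. Hence the span in $S'$ is contained in the span in $S$. Conversely, a line of the span in $S$ meets two trace lines in two distinct points of $\mathcal P'$, so it is in $\mathcal B'$ by (a).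

(c) If $\mathcal P'=\mathcal P$, then $\mathcal B'=\mathcal B$ by (a), and $t=s$. So there is a point $u\notin\mathcal P'$. No line of $\mathcal B'$ contains $u$, so each of the $(s+1)(s^2+1)$ lines of $\mathcal B'$ contains exactly one point collinear with $u$. Each point of $\mathcal P'$ is on $s+1$ lines of $\mathcal B'$, so exactly $s^2+1$ points of $\mathcal P'$ are collinear with $u$. No two of them are on one line through $u$, for that line would be in $\mathcal B'$ by (a). Thus $t+1\ge s^2+1$, and (F1) gives equality.
\end{proof}

A symmetry about $L$ fixes $L$ and every point of $L$, since such a point is the intersection of two fixed lines. A nontrivial one fixes no other point.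

\begin{lemma}\label{lem:semi}
A symmetry $\theta$ about $L$ that fixes a point $z\notin L$ is the identity. Consequently $\Sigma_L$ acts semiregularly on the $s$ points of $M\setminus L$ for every line $M\ne L$ meeting $L$, and $|\Sigma_L|$ divides $s$.
\end{lemma}

\begin{proof}
(a) \emph{If $z\notin L$ is fixed and $N$ is a line on $z$ missing $L$, then $N$ is fixed pointwise.} Let $u\in N\setminus\{z\}$ and let $M$ be the line on $u$ meeting $L$. Then $\theta(M)=M$, and $z\notin M$ because $M\neq N$. Both $u$ and $\theta(u)$ are points of $M$ collinear with $z$, so $\theta(u)=u$.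

(b) \emph{If $z\notin L$ is fixed, then every point $y\notin L$ with $y\not\sim z$ is fixed.} Let $Z$ be the line on $z$ meeting $L$. There are $t\ge2$ lines on $y$ missing $L$, and each contains one point collinear with $z$, which is not $y$. As $y\notin Z$ is collinear with only one point of $Z$, there is such a line $N$ whose point $u\sim z$ is not on $Z$. The line $zu$ is not $Z$, so it misses $L$, and $u$ is fixed by (a). Since $u\notin L$, (a) applied to $u$ and $N$ shows that $y$ is fixed.

(c) Now let $z$ be as in the lemma, $Z$ as in (b), and $y\notin L$ with $z\ne y\sim z$. If the line $yz$ misses $L$, then $y$ is fixed by (a). Otherwise $y\in Z$. Take a point $u\neq z$ on a line through $z$ missing $L$. It is fixed by (a), it is not on $L$, and it is not collinear with $y$ because there are no triangles. So $y$ is fixed by (b) applied to $u$.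

Thus $\theta$ fixes all points and is the identity. The group $\Sigma_L$ fixes $M$ and $M\cap L$, so it acts on $M\setminus L$, with trivial stabilizers; all its orbits there have size $|\Sigma_L|$.
\end{proof}

The assumption $t>1$ enters in step (b), and it is needed. In an $(s+1)\times(s+1)$ grid, which satisfies the axioms with $t=1$, every permutation of the $s$ lines parallel to $L$ is a symmetry about $L$.

\section{Symmetries at a coregular point}\label{sec:local}

Throughout this section $S$ is a GQ of order $(s,t)$, $g$ is a coregular point, $L_0,\dots,L_t$ are the lines on $g$, and $X$ is the set of points not collinear with $g$.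

\subsection{The points far from $g$}

An \emph{$i$-line} is a line different from $L_i$ that meets $L_i$ in a point different from $g$; that point is its \emph{foot}. By the GQ axiom applied to $g$, every line not on $g$ contains exactly one point collinear with $g$. So such a line is an $i$-line for exactly one $i$, its \emph{type}; it does not meet $L_j$ for $j\neq i$; and its $s$ points other than the foot lie in $X$. For a line $N$ not on $g$ we write $N^\circ=N\cap X$. Each $x\in X$ lies on exactly one line meeting $L_i$, which is an $i$-line; we call it $\ell_i(x)$, and call its foot the \emph{foot of $x$ on $L_i$}. This is the only point of $L_i$ collinear with $x$. The lines on $x$ are $\ell_0(x),\dots,\ell_t(x)$. There are $st$ lines of type $0$, and their parts in $X$ partition $X$, so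
\begin{equation}\label{eq:sizeX}
|X|=s^2t .
\end{equation}
The next two lemmas do not use regularity. They reduce the construction of a symmetry about $L_i$ to the construction of a permutation of $X$.

\begin{lemma}\label{lem:conn}
\begin{itemize}
\item[(a)] Two distinct points of $X$ on a $j$-line have different feet on $L_k$ for every $k\ne j$.
\item[(b)] The collinearity graph on $X$ is connected.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A common foot would be collinear with both points, hence would lie on the $j$-line, which does not meet $L_k$.

(b) Let $x,y\in X$. Suppose first that they have different feet on $L_1$. Then $y$ is not on $\ell_1(x)$ and is not collinear with the foot of $\ell_1(x)$, so $y$ is collinear with a point of $\ell_1(x)^\circ$, and $x,y$ are connected. If $x,y$ have the same foot on $L_1$, take $x'\ne x$ in $\ell_0(x)^\circ$. By (a), $x'$ and $y$ have different feet on $L_1$, so they are connected, and $x\sim x'$.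
\end{proof}

\begin{lemma}\label{lem:extend}
Let $\theta$ be a permutation of $X$ such that for every $j$ and every $j$-line $N$ the set $\theta(N^\circ)$ has the form $N_1^\circ$ for a $j$-line $N_1$. Then $\theta$ extends to a collineation of $S$ fixing $g$ and every $L_j$. If moreover $\theta(N^\circ)=N^\circ$ for all $i$-lines $N$, the extension is a symmetry about $L_i$.
\end{lemma}

\begin{proof}
A $j$-line is determined by its part in $X$, so $\theta$ induces an injective map, hence a permutation, of the finite set of $j$-lines. Thus $\theta$ and $\theta^{-1}$ preserve collinearity in $X$. It remains to recover the feet from $X$. We claim that two distinct $j$-lines $N,N'$ have the same foot if and only if no point of $N^\circ$ is collinear with a point of $N'^\circ$. If the feet agree, such a pair of points would form a triangle with the foot. If the feet differ, then $N$ and $N'$ are disjoint, because a point of $X$ is on only one $j$-line. A point $u\in N^\circ$ is then collinear with a point of $N'$, and this is not the foot of $N'$, since the only point of $L_j$ collinear with $u$ is the foot of $N$. This proves the claim.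

So $\theta$ and $\theta^{-1}$ preserve the relation of having the same foot. Every point of $L_j\setminus\{g\}$ is a foot, so $\theta$ induces a permutation of $L_j\setminus\{g\}$. Put $\theta(g)=g$. The point set of $S$ is the disjoint union of $\{g\}$, the sets $L_j\setminus\{g\}$ and $X$, and a line is either an $L_j$ or the union of a set $N^\circ$ and a foot. So $\theta$ maps lines to lines. The last statement holds because the lines concurrent with $L_i$ are the $L_j$ and the $i$-lines.
\end{proof}

Coregularity is used in this section at one place only, in the following lemma: two lines of different types through a point of $X$ are two sides of a grid inside $X$.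

\begin{lemma}[Rectangles]\label{lem:rect}
Let $i\ne j$, $x\in X$, $y\in\ell_i(x)^\circ$ and $z\in\ell_j(x)^\circ$. Then $\ell_j(y)$ and $\ell_i(z)$ meet in a unique point, and this point lies in $X$.
\end{lemma}

\begin{proof}
The line $N=\ell_j(x)$ does not meet $L_i$, and the pair $\{L_i,N\}$ is regular. Its trace has one line through each point of $N$, namely $L_j$ through the foot and $\ell_i(u)$ through $u\in N^\circ$. The point $y$ is on the trace line $\ell_i(x)$, so by Lemma~\ref{lem:trace} a span line $K$ passes through $y$. It meets $L_j$, so $K=\ell_j(y)$, and it meets the trace line $\ell_i(z)$. The two lines have different types, so they have one common point. It is not the foot of $\ell_i(z)$, since the $j$-line $K$ does not meet $L_i$; so it is in $X$.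
\end{proof}

\begin{example}[The case $s=2$]\label{ex:two}
Let $s=2$. Every set $N^\circ$ has two points, so there is a fixed-point-free involution $\theta_i$ of $X$ interchanging the two points on each $i$-line. Let $i\ne j$ and $x\in X$, put $y=\theta_i(x)$, $z=\theta_j(x)$, and let $w$ be the point $\ell_j(y)\cap\ell_i(z)$ of Lemma~\ref{lem:rect}. If $w=y$, then $\ell_i(z)=\ell_i(x)$ and $z\in\ell_i(x)\cap\ell_j(x)=\{x\}$, which is false. So $w=\theta_j(y)$, and exchanging $i$ and $j$ gives $w=\theta_i(z)$. Therefore $\theta_i\theta_j=\theta_j\theta_i$. It follows that $\theta_i$ maps $\{x,\theta_j(x)\}$ to $\{\theta_i(x),\theta_j\theta_i(x)\}$, so it maps $j$-lines to $j$-lines, and it fixes every $i$-line. By Lemma~\ref{lem:extend}, $\theta_i$ is a nontrivial symmetry about $L_i$. With Lemma~\ref{lem:semi} this proves Theorem~\ref{thm:local} for $s=2$.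

The commuting involutions also describe $X$. Fix $o\in X$ and define $f:\mathbb F_2^{t+1}\to X$ by $f(\varepsilon)=\theta_0^{\varepsilon_0}\cdots\theta_t^{\varepsilon_t}(o)$. Changing the $i$-th coordinate moves $f(\varepsilon)$ along its $i$-line. The map $f$ is onto by Lemma~\ref{lem:conn}(b), and its fibers are the cosets of the subgroup $\Omega=f^{-1}(o)$. There are two possible feet on $L_k$; the involution $\theta_k$ does not change the foot of a point on $L_k$, and $\theta_j$ with $j\neq k$ does, by Lemma~\ref{lem:conn}(a). So $\varepsilon\in\Omega$ forces $\sum_{j\ne k}\varepsilon_j=0$ for all $k$; then every $\varepsilon_k$ equals $\sum_j\varepsilon_j$, and $\Omega\subseteq\{0,(1,\dots,1)\}$. By \eqref{eq:sizeX}, $2^{t+1}=4t\,|\Omega|$. Hence either $|\Omega|=1$, $t=2$ and the collinearity graph on $X$ is the cube, or $|\Omega|=2$, $t=4$ and it is the $5$-dimensional cube with antipodal vertices identified. These are the orders of $Q(4,2)$ and $Q(5,2)$.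
\end{example}

For $s>2$ there is no canonical permutation of the points of an $i$-line. We shall have to choose a permutation on one $i$-line and carry it to all others. What survives from the example is the map $f$ from a product onto $X$ and the group $\Omega$.

\subsection{Transport}

Let $y,y'\in X$ lie on a common $i$-line and let $k\ne i$. By Lemma~\ref{lem:rect} there is a map
\[
\tau^k_{y,y'}:\ \ell_k(y)^\circ\to\ell_k(y')^\circ,\qquad u\mapsto\ell_i(u)\cap\ell_k(y'),
\]
the \emph{transport of $k$-lines} from $y$ to $y'$. If $y\ne y'$ the type $i$ is determined by $y,y'$, and if $y=y'$ the map is the identity for every $i$. Transport maps $y$ to $y'$, and it does not change the $i$-line of a point. Hence for $y,y',y''$ on one $i$-line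
\begin{equation}\label{eq:comp}
\tau^k_{y',y''}\,\tau^k_{y,y'}=\tau^k_{y,y''},
\end{equation}
and with $y''=y$ we see that transports are bijections. Transport along a path of collinear points, none of whose steps has type $k$, is the composition of the transports along the steps. Around a rectangle the two routes agree.

\begin{lemma}[Cubes]\label{lem:cube}
Let $i,j,k$ be distinct, let $x,y,z$ be as in Lemma~\ref{lem:rect}, and let $w=\ell_j(y)\cap\ell_i(z)$. Then $\tau^k_{y,w}\,\tau^k_{x,y}=\tau^k_{z,w}\,\tau^k_{x,z}$.
\end{lemma}

\begin{proof}
See Figure~\ref{fig:cube}. Let $u\in\ell_k(x)^\circ$, and put $y_u=\ell_i(u)\cap\ell_k(y)$ and $z_u=\ell_j(u)\cap\ell_k(z)$. The images of $u$ under the two sides are $w_u=\ell_j(y_u)\cap\ell_k(w)$ and $w'_u=\ell_i(z_u)\cap\ell_k(w)$. By Lemma~\ref{lem:rect} at $u$, the lines $\ell_j(y_u)$ and $\ell_i(z_u)$ meet in a point $m$. Suppose $w_u\ne w'_u$. If $m=w_u$, then $w_u$ and $w_u'$ both lie on the distinct lines $\ell_i(z_u)$ and $\ell_k(w)$; if $m=w'_u$, they both lie on the distinct lines $\ell_j(y_u)$ and $\ell_k(w)$. Both cases are impossible, so $m,w_u,w'_u$ are three distinct points joined in pairs by three lines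 of different types, which is a triangle.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw (0,0)--(3,0) (1.2,1)--(4.2,1) (0,2)--(3,2) (1.2,3)--(5.2,3.5);
\draw[dashed] (0,0)--(1.2,1) (3,0)--(4.2,1) (0,2)--(1.2,3) (3,2)--(5.2,3.5);
\draw[very thick,dotted] (0,0)--(0,2.4) (3,0)--(3,2.4) (1.2,1)--(1.2,3.4) (4.2,1)--(4.2,3.8);
\foreach \a/\b/\c/\d in {0/0/x/left, 3/0/y/right, 1.2/1/z/left, 4.2/1/w/right, 0/2/u/left, 3/2/{y_u}/below right, 1.2/3/{z_u}/left, 4.2/2.818/{w_u}/below right, 4.2/3.375/{w'_u}/above left, 5.2/3.5/m/right}
  \fill (\a,\b) circle (1.5pt) node[\d] {$\c$};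
\end{tikzpicture}
\caption{Transport of $k$-lines (dotted) around a rectangle $x,y,w,z$ formed by $i$-lines (solid) and $j$-lines (dashed). If the routes through $y$ and through $z$ sent $u$ to different points $w_u$ and $w'_u$, these points would form a triangle with $m$.}
\label{fig:cube}
\end{figure}

A symmetry $\theta$ about $L_k$ fixes every $L_j$ and every $k$-line, so it preserves types, and for $y,y'$ on an $i$-line it satisfies $\theta(\tau^k_{y,y'}(u))=\ell_i(\theta(u))\cap\ell_k(y')=\tau^k_{y,y'}(\theta(u))$. So $\theta$ commutes with transport of $k$-lines. To build $\theta$ from a permutation $c$ of one set $\ell_k(o)^\circ$, we need $c$ to commute with all the permutations of $\ell_k(o)^\circ$ that arise by transporting this line around and back to itself. Lemma~\ref{lem:cube} says that rectangles contribute only the identity, but other closed routes may contribute more, and we have no direct control over the group they generate. We therefore unfold $X$ into a product, in which all closed routes are composed of rectangles. The missing information is then carried by a group acting semiregularly on the product, and its order is controlled by counting.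

\subsection{Unfolding $X$ into a product}

Fix $o\in X$, put $A_i=\ell_i(o)^\circ$, a set of size $s$ containing $o$, and put $V=A_0\times\dots\times A_t$. For a vector $v$ and $b\in A_i$, let $v[i\to b]$ denote $v$ with its $i$-th coordinate replaced by $b$.

\begin{proposition}\label{prop:f}
There is a map $f:V\to X$ such that for all $v\in V$ and all $i$ the map $b\mapsto f(v[i\to b])$ is a bijection from $A_i$ onto $\ell_i(f(v))^\circ$. Every such map is onto.
\end{proposition}

\begin{proof}
Let $V_r=A_0\times\dots\times A_r$. Call $f_r:V_r\to X$ \emph{good} if $f_r(o,\dots,o)=o$ and the stated property holds for all $i\le r$. The inclusion $f_0$ of $A_0$ is good. Let $f_r$ be good, $r<t$, and put $k=r+1$. We construct a good $f_k$ by labeling, for each $a\in V_r$, the points of the $k$-line through $f_r(a)$ by the elements of $A_k$. The labeling is by transport along a standard route from $o$ to $f_r(a)$, and the cube lemma will show that labelings at neighboring vectors match. We write $\tau$ for $\tau^k$.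

For $a\in V_r$ and $-1\le m\le r$ let $a^{(m)}=(a_0,\dots,a_m,o,\dots,o)\in V_r$ and $y_m=f_r(a^{(m)})$. Then $y_{-1}=o$, $y_r=f_r(a)$, and $y_{m-1},y_m$ lie on a common $m$-line. Let $\Phi^{(-1)}_a$ be the identity of $A_k$ and $\Phi^{(m)}_a=\tau_{y_{m-1},y_m}\Phi^{(m-1)}_a$. Then $\Phi_a=\Phi_a^{(r)}$ is a bijection $A_k\to\ell_k(f_r(a))^\circ$ with $\Phi_a(o)=f_r(a)$.

\emph{Claim. If $a,a'\in V_r$ differ at most in coordinate $i$, then $\tau_{f_r(a),f_r(a')}\Phi_a=\Phi_{a'}$.} Let $y'_m=f_r(a'^{(m)})$; the points $y_m,y_m'$ lie on a common $i$-line. We show $\tau_{y_m,y'_m}\Phi^{(m)}_a=\Phi^{(m)}_{a'}$ for $m\ge i$ by induction. For $m<i$ we have $y_m=y'_m$, so $\Phi^{(i-1)}_a=\Phi^{(i-1)}_{a'}$. The points $y_{i-1},y_i,y'_i$ are on one $i$-line, so \eqref{eq:comp} gives the case $m=i$. Let $i\le m<r$. Then $y'_m\in\ell_i(y_m)$ and $y_{m+1}\in\ell_{m+1}(y_m)$, and $y'_{m+1}$ lies on $\ell_{m+1}(y'_m)$ and on $\ell_i(y_{m+1})$, so it is their intersection. Lemma~\ref{lem:cube} with the distinct types $i,m+1,k$ gives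
\[
\Phi_{a'}^{(m+1)}=\tau_{y'_m,y'_{m+1}}\tau_{y_m,y'_m}\Phi^{(m)}_a=\tau_{y_{m+1},y'_{m+1}}\tau_{y_m,y_{m+1}}\Phi_a^{(m)}=\tau_{y_{m+1},y'_{m+1}}\Phi^{(m+1)}_a .
\]
The case $m=r$ is the claim.

Define $f_k(a,b)=\Phi_a(b)$. Then $f_k(o,\dots,o)=o$, and the required property in coordinate $k$ holds because $\Phi_a$ is a bijection onto the part in $X$ of a $k$-line. Let $i\le r$, fix $a\in V_r$ and $b\in A_k$, and put $x=f_r(a)$ and $u=\Phi_a(b)$, two points on a common $k$-line. For $a'=a[i\to c]$ with $c\in A_i$ the claim gives
\[
f_k(a',b)=\tau^k_{x,f_r(a')}(u)=\ell_i(u)\cap\ell_k(f_r(a'))=\tau^i_{x,u}(f_r(a')).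
\]
The map $c\mapsto f_r(a[i\to c])$ is a bijection $A_i\to\ell_i(x)^\circ$, and $\tau^i_{x,u}$ is a bijection $\ell_i(x)^\circ\to\ell_i(u)^\circ$. So $f_k$ is good, and $f=f_t$ is the required map.

Finally, a point of $X$ collinear with $f(v)$ lies in some $\ell_i(f(v))^\circ\subseteq f(V)$, so $f(V)=X$ by Lemma~\ref{lem:conn}(b).
\end{proof}

Fix such an $f$. If $u,u'\in V$ differ only in coordinate $i$ and $u,u''$ differ only in coordinate $j\ne i$, then $f(u)$ lies on two lines of different types, and
\begin{equation}\label{eq:star}
f(u)=\ell_i(f(u'))\cap\ell_j(f(u'')).
\end{equation}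
The group $\prod_i\mathrm{Sym}(A_i)$ acts on $V$ coordinatewise. Let $\Omega$ be the subgroup of all $\omega=(\omega_0,\dots,\omega_t)$ with $f\omega=f$.

\begin{proposition}\label{prop:Omega}
The group $\Omega$ is transitive on each fiber of $f$ and semiregular on $V$. Hence $|\Omega|$ divides $s^{t+1}$.
\end{proposition}

\begin{proof}
Let $f(v)=f(v')$. For each $i$, both $b\mapsto f(v[i\to b])$ and $b\mapsto f(v'[i\to b])$ are bijections from $A_i$ onto $\ell_i(f(v))^\circ$, so there is $\omega_i\in\mathrm{Sym}(A_i)$ with $f(v[i\to b])=f(v'[i\to\omega_i(b)])$ for all $b$. Taking $b=v_i$ gives $\omega_i(v_i)=v'_i$, so $\omega=(\omega_i)_i$ maps $v$ to $v'$ and $v[i\to b]$ to $v'[i\to\omega_i(b)]$. We show $f(\omega(u))=f(u)$ by induction on the number of coordinates in which $u$ differs from $v$. If this number is at most $1$, the equation is the definition of $\omega_i$. Otherwise $u$ differs from $v$ in two coordinates $i\ne j$, and possibly in others; put $u'=u[i\to v_i]$ and $u''=u[j\to v_j]$. By induction $f(\omega(u'))=f(u')$ and $f(\omega(u''))=f(u'')$. Applying \eqref{eq:star} to $\omega(u),\omega(u'),\omega(u'')$ and to $u,u',u''$ gives $f(\omega(u))=\ell_i(f(u'))\cap\ell_j(f(u''))=f(u)$.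 So $\omega\in\Omega$.

If $\omega\in\Omega$ fixes $v$, then $f(v[i\to b])=f(\omega(v[i\to b]))=f(v[i\to\omega_i(b)])$, and injectivity in coordinate $i$ gives $\omega_i(b)=b$ for all $i$ and $b$. So all orbits of $\Omega$ on $V$ have size $|\Omega|$, and $|V|=s^{t+1}$.
\end{proof}

Thus $X$ is the orbit space of $\Omega$ on $V$, and \eqref{eq:sizeX} gives $|\Omega|=s^{t-1}/t$.

\subsection{From the centralizer to symmetries}

On $V$ every permutation of the $i$-th coordinate preserves the product structure. It descends to $X$ if it commutes with $\Omega$. Let $\Omega_i$ be the image of $\Omega$ in $\mathrm{Sym}(A_i)$.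

\begin{proposition}\label{prop:central}
If some $c\ne1$ in $\mathrm{Sym}(A_i)$ centralizes $\Omega_i$, then $\Sigma_{L_i}\neq1$.
\end{proposition}

\begin{proof}
Let $\hat c$ act on $V$ as $c$ on coordinate $i$ and trivially on the other coordinates. It commutes with every element of $\Omega$. If $f(v)=f(v')$, then $v'=\omega(v)$ with $\omega\in\Omega$ by Proposition~\ref{prop:Omega}, and $f(\hat c(v'))=f(\omega\hat c(v))=f(\hat c(v))$. Since $f$ is onto, $\theta(f(v))=f(\hat c(v))$ defines a map $\theta:X\to X$, and the same construction for $c^{-1}$ gives its inverse. If $c(v_i)\ne v_i$, then $f(\hat c(v))\ne f(v)$ by injectivity in coordinate $i$, so $\theta\neq1$.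

Every $j$-line $N$ is $\ell_j(f(v))$ for some $v$, and $N^\circ=\{f(v[j\to b]):b\in A_j\}$. For $j\ne i$ we have $\hat c(v[j\to b])=\hat c(v)[j\to b]$, so $\theta(N^\circ)=\ell_j(f(\hat c(v)))^\circ$. For $j=i$ we have $\hat c(v[i\to b])=v[i\to c(b)]$, so $\theta(N^\circ)=N^\circ$. Lemma~\ref{lem:extend} extends $\theta$ to a symmetry about $L_i$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:local}]
Let $s=p^n$ and $L=L_i$. By Proposition~\ref{prop:Omega}, $\Omega$ is a $p$-group, and so is its image $\Omega_i$. If $\Omega_i=1$, let $c$ be any nontrivial permutation of $A_i$. Otherwise let $c$ be a nontrivial element of the center of $\Omega_i$, which exists because a nontrivial finite $p$-group has nontrivial center. Proposition~\ref{prop:central} gives $\Sigma_L\ne1$. If $s=p$, then $|\Sigma_L|>1$ divides $p$ by Lemma~\ref{lem:semi}.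
\end{proof}

This is the only place in the section where the arithmetic of $s$ matters. For other $s$ the map $f$ and the group $\Omega$ still exist, but the order of $\Omega_i$ gives no centralizing element.

\begin{example}[The quadrics]\label{ex:classical}
Write $Q(4,q)$ or $Q(5,q)$ as the quadric $\xi\eta=\varphi(y)$ in coordinates $(\xi,y,\eta)$, where $\varphi$ is a quadratic form on $Y=\mathbb F_q^3$ or $\mathbb F_q^4$ with polar form $\beta$, and let $g=(1,0,0)$, which is coregular by (F3). The points of $X$ are those with $\eta\ne0$, so $y\mapsto(\varphi(y),y,1)$ identifies $Y$ with $X$. Two points $y,y'$ are collinear if and only if $\varphi(y)+\varphi(y')-\beta(y,y')=\varphi(y-y')$ vanishes. Let $d_0,\dots,d_t$ represent the projective points with $\varphi=0$; the lines on $g$ are $L_i=\langle g,(0,d_i,0)\rangle$. The line joining $y$ and $y+d_i$ contains $(\beta(y,d_i),d_i,0)\in L_i$, so $\ell_i(y)^\circ=y+\mathbb F_qd_i$. With $o=0$ and $A_i=\mathbb F_qd_i$, the linear map $f(v)=v_0+\dots+v_t$ has the property of Proposition~\ref{prop:f}. The translations by elements of $\ker f$ lie in $\Omega$ and are transitive on fibers, so by semiregularity they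 form all of $\Omega$. Every translation $c$ of $A_i$ centralizes $\Omega_i$, and the resulting symmetries are the $q$ translations of $Y$ in the direction $d_i$.
\end{example}

In these examples $|\Sigma_L|=s$. In general the construction guarantees only one nontrivial symmetry, and for $s=p^n$ with $n\ge2$ more work is needed.

\section{The order of $\Sigma_L$ when all lines are regular}\label{sec:constant}

We shall compute $|\Sigma_L|$ for lines of a subquadrangle. To transfer the result to all lines we show that the symmetries themselves move lines around enough.

\begin{proposition}\label{prop:constant}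
Let $S$ be a GQ of order $(s,t)$ with all lines regular and $s=p^n$, $p$ prime. Then $|\Sigma_L|$ has the same value $\sigma$ for all lines $L$, and $\sigma>1$ divides $s$.
\end{proposition}

\begin{proof}
Every point is coregular, so by Theorem~\ref{thm:local} and Lemma~\ref{lem:semi} every $\Sigma_L$ is a nontrivial group of order dividing $p^n$. For a collineation $\gamma$ we have $\gamma\Sigma_L\gamma^{-1}=\Sigma_{\gamma(L)}$.

Let $L,M$ be nonconcurrent with span $\mathcal R$. For $K\in\mathcal R$ the group $\Sigma_K$ fixes every line of the trace, so it permutes $\mathcal R$, and it fixes $K$. If $\theta\in\Sigma_K$ fixes another line $K'\in\mathcal R$, it fixes the intersection of $K'$ with a trace line; this point is not on $K$ by Lemma~\ref{lem:trace}, so $\theta=1$ by Lemma~\ref{lem:semi}. Choose $\theta_K\in\Sigma_K$ of order $p$. Its orbits on $\mathcal R$ are $\{K\}$ and orbits of size $p$. Consider the orbits on $\mathcal R$ of the group generated by all $\Sigma_K$, $K\in\mathcal R$. The action of $\theta_K$ shows that the orbit containing $K$ has size $\equiv1\pmod p$ and that every other orbit has size $\equiv0\pmod p$. Since every orbit contains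 some line, every orbit has size $\equiv1\pmod p$, so there is only one. Hence a collineation maps $L$ to $M$, and $|\Sigma_L|=|\Sigma_M|$.

Let $L\ne M$ be concurrent. A point not collinear with $L\cap M$ lies on $t+1\ge3$ lines, of which one meets $L$ and one meets $M$. So some line $N$ is nonconcurrent with both, and $|\Sigma_L|=|\Sigma_N|=|\Sigma_M|$.
\end{proof}

\section{A subquadrangle of order $s$ forces $|\Sigma_L|=s$}\label{sec:full}

\begin{proposition}\label{prop:full}
Let $S$ be a GQ of order $(s,t)$ with all lines regular, and let $S'=(\mathcal P',\mathcal B')$ be a subGQ of order $s$. Then $s$ is a prime power and $|\Sigma_L|=s$ for every line $L$ of $S$.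
\end{proposition}

The proof occupies this section. By Lemma~\ref{lem:sub}(b) all lines of $S'$ are regular in $S'$, so by (F4) $s=q=p^n$ is a prime power and $S'\cong Q(4,q)$. Let $\sigma$ be as in Proposition~\ref{prop:constant}. If $n=1$, then $\sigma=q$, since $1<\sigma\mid q$. So let $n\ge2$. The gain from $S'$ is that symmetries about its lines act on it faithfully, and there they are explicit linear maps.

\subsection{Symmetries as transvections}

By (F2) we identify $S'$ with the dual of $W(q)$. Thus $E=\mathbb F_q^4$ carries a nondegenerate alternating form $(\ ,\ )$, the lines of $S'$ are the points $\langle x\rangle$ of $\mathrm{PG}(3,q)$, and two lines of $S'$ are concurrent if and only if the corresponding points are perpendicular. For a subspace $U$ of $E$ we have $\dim U^\perp=4-\dim U$ and $U^{\perp\perp}=U$. A line of $\mathrm{PG}(3,q)$ is either \emph{totally isotropic}, that is, equal to its own perp, or \emph{hyperbolic}, meaning that the form is nondegenerate on it. From now on in this section, points and lines written with vectors are those of $\mathrm{PG}(3,q)$. For $0\ne x\in E$ and $c\in\mathbb F_q$ the \emph{transvection}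
\[
T_{x,c}:\ v\mapsto v+c\,(v,x)\,x
\]
preserves the form, and from the definition
\begin{equation}\label{eq:transv}
T_{x,c}T_{x,c'}=T_{x,c+c'},\qquad T_{\mu x,c}=T_{x,\mu^2c},\qquad \gamma T_{x,c}\gamma^{-1}=T_{\gamma x,c}
\end{equation}
for $\mu\in\mathbb F_q^*$ and $\gamma\in\mathrm{Sp}(4,q)$.

\begin{lemma}\label{lem:transv}
Let $K\in\mathcal B'$ correspond to $\langle x\rangle$. Every $\theta\in\Sigma_K$ stabilizes $\mathcal P'$ and $\mathcal B'$, the action of $\Sigma_K$ on $S'$ is faithful, and $\theta$ acts on $\mathcal B'$ as $T_{x,c}$ for a unique $c\in\mathbb F_q$.
\end{lemma}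

\begin{proof}
The points of $K$ are fixed. A point of $\mathcal P'\setminus K$ is on a line of $\mathcal B'$ meeting $K$; this line is fixed by $\theta$ and has all its points in $\mathcal P'$. So $\theta$ stabilizes $\mathcal P'$, and then $\mathcal B'$ by Lemma~\ref{lem:sub}(a). If $\theta$ is trivial on $S'$, it fixes a point off $K$, so $\theta=1$ by Lemma~\ref{lem:semi}.

Thus $\theta$ permutes the points of $\mathrm{PG}(3,q)$, preserves perpendicularity, and fixes every point of the plane $x^\perp$. The line through two points $\langle y\rangle,\langle z\rangle$ is $\{y,z\}^{\perp\perp}$, so $\theta$ maps lines to lines. By the fundamental theorem of projective geometry it is induced by a semilinear bijection $\phi$ of $E$, with field automorphism $\alpha$, say. For $0\ne v\in x^\perp$ write $\phi(v)=\lambda_vv$. If $v,w\in x^\perp$ are independent, then $\lambda_vv+\lambda_ww=\lambda_{v+w}(v+w)$ gives $\lambda_v=\lambda_w$; comparing two dependent vectors with a third one, we see that $\lambda_v=\lambda$ is constant. Then $\lambda\mu v=\phi(\mu v)=\mu^\alpha\lambda v$ shows $\alpha=1$. After rescaling, $\phi$ is linear and $\phi-1$ vanishes on the kernel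 $x^\perp$ of $v\mapsto(v,x)$, so $\phi(v)=v+(v,x)a$ for some $a\in E$.

Let $(v,x)=1$. For $y\in\{x,v\}^\perp$ we have $0=(\phi(y),\phi(v))=(y,v+a)=(y,a)$, so $a\in\langle x,v\rangle$. Replacing $v$ by $v+y_0$ with $y_0\in x^\perp\setminus\langle x\rangle$ gives $a\in\langle x,v\rangle\cap\langle x,v+y_0\rangle=\langle x\rangle$, because $x,v,y_0$ are independent. So $\phi=T_{x,c}$ for some $c$. A transvection $T_{x,c}$ fixes $x$, so it is scalar only if $c=0$; by \eqref{eq:transv} this gives uniqueness.
\end{proof}

For $0\neq x\in E$ let $C_x$ be the set of $c\in\mathbb F_q$ such that $T_{x,c}$ is induced by an element of $\Sigma_K$, where $K$ corresponds to $\langle x\rangle$. By Lemma~\ref{lem:transv} and \eqref{eq:transv}, $C_x$ is an additive subgroup of $\mathbb F_q$ of order $\sigma$. We must show $C_x=\mathbb F_q$. Let $\Gamma\le\mathrm{Sp}(4,q)$ be generated by all $T_{x,c}$ with $c\in C_x$. Then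
\begin{equation}\label{eq:C}
C_{\mu x}=\mu^{-2}C_x\quad(\mu\in\mathbb F_q^*),\qquad C_{\gamma x}=C_x\quad(\gamma\in\Gamma).
\end{equation}
The first equation follows from \eqref{eq:transv}. For the second, $\gamma$ is induced by a product $\delta$ of symmetries of $S$ about lines of $S'$, and $\delta\Sigma_K\delta^{-1}=\Sigma_{\delta(K)}$ with $\delta(K)$ corresponding to $\langle\gamma x\rangle$. By \eqref{eq:transv} this gives $C_x\subseteq C_{\gamma x}$, and both sets have $\sigma$ elements.

The two equations combine usefully when some $\gamma\in\Gamma$ maps $x$ to a multiple $\lambda x$: then $C_x$ is closed under multiplication by $\lambda^{-2}$. To find such elements we restrict to a hyperbolic line, where the subgroups of $\mathrm{PSL}(2,q)$ are at our disposal.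

\subsection{The group on a hyperbolic line}

Let $h$ be a hyperbolic line, viewed as a $2$-space, and let $G_h\le\Gamma$ be generated by the $T_{x,c}$ with $0\neq x\in h$ and $c\in C_x$. It acts on $h$ as a subgroup of $\mathrm{SL}(h)=\mathrm{SL}(2,q)$; let $\overline G_h$ be the image in $\mathrm{PSL}(2,q)$.

For a point $\langle x\rangle$ of $h$ let $U_x$ be the image in $\mathrm{PSL}(2,q)$ of $\{T_{x,c}|_h:c\in\mathbb F_q\}$. It has order $q$, so it is a Sylow $p$-subgroup of $\mathrm{PSL}(2,q)$, a group of order $q(q^2-1)/\gcd(2,q-1)$. Elements $\gamma$ of $\mathrm{SL}(h)$ preserve the form on $h$, so $\gamma U_x\gamma^{-1}=U_{\gamma x}$, and the $U_x$ are all the Sylow $p$-subgroups. A nontrivial element of $U_x$ fixes only the point $\langle x\rangle$ of $h$. Hence there are $q+1$ groups $U_x$, and every nontrivial $p$-subgroup lies in exactly one of them.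

\begin{lemma}\label{lem:dickson}
The Sylow $p$-subgroups of $\overline G_h$ are the $q+1$ distinct groups $\overline G_h\cap U_x$, and $G_h$ is transitive on the points of $h$. Moreover one of the following holds.
\begin{itemize}
\item[(I)] $\overline G_h=\mathrm{PSL}(2,q)$.
\item[(II)] $q\ge4$ is even, $\overline G_h$ is dihedral of order $2(q+1)$, and $\sigma=2$.
\item[(III)] $q=9$, $\overline G_h\cong A_5$, and $\sigma=3$.
\end{itemize}
\end{lemma}

\begin{proof}
Each $P_x=\overline G_h\cap U_x$ contains a subgroup of order $\sigma>1$, the image of $\{T_{x,c}:c\in C_x\}$. A Sylow $p$-subgroup of $\overline G_h$ lies in some $U_y$, so it is contained in the $p$-group $P_y$ and equals it. Conversely $P_x$ lies in a Sylow $p$-subgroup $P_y$, and then $\langle x\rangle=\langle y\rangle$, since $P_x\neq1$ lies in only one of the groups $U$. For the same reason the $P_x$ are distinct. They are conjugate in $\overline G_h$, and $\gamma P_x\gamma^{-1}=P_{\gamma x}$, so $G_h$ is transitive on the points of $h$.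

By Dickson's theorem \cite[II.8.27]{Hup}, every subgroup of $\mathrm{PSL}(2,p^n)$ is of one of the types below. We ask which of them can have exactly $q+1$ Sylow $p$-subgroups, where $q+1\ge p^2+1$. A group of order prime to $p$ is excluded at once. Put $\kappa=\gcd(2,q-1)$.
\begin{itemize}
\item An elementary abelian $p$-group, or an extension of such a group by a cyclic group of order prime to $p$, has one Sylow $p$-subgroup.
\item A cyclic group of order dividing $(q\pm1)/\kappa$ has order prime to $p$.
\item A dihedral group of order $2z$ with $z\mid(q\pm1)/\kappa$ has order divisible by $p$ only if $p=2$. Then $z$ is odd and there are $z$ Sylow $2$-subgroups, of order $2$. So $z=q+1$, which is (II).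
\item $A_4$ has one Sylow $2$-subgroup and four Sylow $3$-subgroups; $S_4$ has three Sylow $2$-subgroups and four Sylow $3$-subgroups. These numbers are less than $p^2+1$.
\item $A_5$ has five Sylow $2$-subgroups, ten Sylow $3$-subgroups and six Sylow $5$-subgroups. For $p=2$ we get $q=4$, and $|\mathrm{PSL}(2,4)|=60$ gives (I). For $p=3$ we get $q=9$, which is (III). For $p=5$ we have $6<26$.
\item $\mathrm{PSL}(2,p^m)$ with $m\mid n$ has $p^m+1$ Sylow $p$-subgroups, so $m=n$, which is (I). The group $\mathrm{PGL}(2,p^m)$ with $2m\mid n$ has the same Sylow $p$-subgroups as its normal subgroup $\mathrm{PSL}(2,p^m)$, and $p^m+1<q+1$.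
\end{itemize}
In (II) and (III) the Sylow $p$-subgroups have order $p$, so $\sigma=p$.
\end{proof}

\begin{lemma}\label{lem:caseI}
If \textup{(I)} holds for some $h$, then $\sigma=q$.
\end{lemma}

\begin{proof}
Let $x,y$ be a basis of $h$. For each $\lambda\in\mathbb F_q^*$ some $\gamma\in G_h$ acts on $h$ as $\pm\mathrm{diag}(\lambda,\lambda^{-1})$, so \eqref{eq:C} gives $C_x=C_{\pm\lambda x}=\lambda^{-2}C_x$. Thus the additive group $C_x$ is a module over the subring $R$ of $\mathbb F_q$ generated by the squares. As a finite subring of a field, $R$ is a subfield, and it has at least $(q+1)/2$ elements. A proper subfield has at most $\sqrt q$ elements, and $\sqrt q<(q+1)/2$ because $(\sqrt q-1)^2>0$. So $R=\mathbb F_q$, and $C_x\ne0$ gives $C_x=\mathbb F_q$.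
\end{proof}

If (I) holds for no $h$, then either (II) holds for all $h$ or (III) holds for all $h$, according to the parity of $q$. These two types pass the Sylow count on each single hyperbolic line, so we compare different lines. In both cases we select normalized vectors in every point, show that the group structure restricts the values of the form on normalized vectors, and play this off against a totally isotropic line by means of the following observation. Let $m$ be a totally isotropic line and let $d,e,k\in m$ span distinct points, so that $e=\alpha d+\beta k$ with $\alpha,\beta\neq0$. Then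
\begin{equation}\label{eq:obs}
(w,e)=\alpha\,(w,d)\ne0\qquad\text{for all } w\in k^\perp\setminus m ,
\end{equation}
since $(w,d)=0$ would put $w$ in $\{d,k\}^\perp=m$. In particular every line of the plane $k^\perp$ through $\langle d\rangle$ or through $\langle e\rangle$, other than $m$, is hyperbolic.

\subsection{The dihedral case}

\begin{lemma}\label{lem:caseII}
Case \textup{(II)} does not hold for all $h$.
\end{lemma}

\begin{proof}
Suppose it does. Then $q\geq 4$ is even, the form is symmetric, and $\mathrm{PSL}(2,q)=\mathrm{SL}(2,q)$. Let $\operatorname{Tr}:\mathbb F_q\to\mathbb F_2$ be the absolute trace. We use that it is $\mathbb F_2$-linear and onto, that $\operatorname{Tr}(a^2)=\operatorname{Tr}(a)$, and that its kernel is $\{a^2+a:a\in\mathbb F_q\}$, so that $Y^2+Y+b$ is irreducible over $\mathbb F_q$ if and only if $\operatorname{Tr}(b)=1$. Put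
\[
\Lambda=\{\lambda\in\mathbb F_q^*:\operatorname{Tr}(1/\lambda)=1\},
\]
a set of size $q/2$ that is mapped onto itself by squaring.

Since $|C_x|=2$ and squaring is a bijection of $\mathbb F_q$, \eqref{eq:C} shows that each point contains a unique vector $d$ with $C_d=\{0,1\}$. Let $\Delta$ be the set of these vectors, and $T_d=T_{d,1}$. We claim that for $d\in\Delta$ and every hyperbolic line $h$ containing $d$,
\begin{equation}\label{eq:Lambda}
\{(d,e):e\in\Delta\cap h,\ e\ne d\}=\Lambda .
\end{equation}
Let $e\in\Delta\cap h$, $e\ne d$, and $\lambda=(d,e)$. Then $T_e(d)=d+\lambda e$ and $T_d(e)=e+\lambda d$, so $T_dT_e$ maps $d$ to $(1+\lambda^2)d+\lambda e$ and $e$ to $\lambda d+e$. Its trace on $h$ is $\lambda^2$. The dihedral group $\overline G_h$ of order $2(q+1)$, with $q+1$ odd, has a cyclic subgroup $Z$ of index $2$, and its involutions lie outside $Z$. The $q$ products $T_dT_e$ with $e\neq d$ are therefore distinct nontrivial elements of $Z$, hence all of them. A generator of $Z$ has odd order $q+1$ and determinant $1$, so it is diagonalizable over $\mathbb F_{q^2}$ with eigenvalues $\zeta_0^{\pm1}$ of order $q+1$. So the traces of the nontrivial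 elements of $Z$ are the elements $\rho=\zeta+\zeta^{-1}$ with $\zeta^{q+1}=1\ne\zeta$. Such a $\zeta$ is not in $\mathbb F_q$, since otherwise $\zeta^2=\zeta^{q+1}\zeta^{-(q-1)}=1$. Also $\zeta\ne\zeta^{-1}$, and $\zeta^{\pm1}$ are the roots of $X^2+\rho X+1$. So $\rho$ takes $q/2$ nonzero values, and for each the polynomial is irreducible. The substitution $X=\rho Y$ turns it into a multiple of $Y^2+Y+\rho^{-2}$, so $\operatorname{Tr}(\rho^{-1})=\operatorname{Tr}(\rho^{-2})=1$. Thus the set of traces is contained in $\Lambda$ and has the same size. So the values $\lambda^2$ fill $\Lambda$, and \eqref{eq:Lambda} follows. In particular $(w,e)\in\Lambda$ whenever $w,e\in\Delta$ and $(w,e)\neq0$.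

Let $m$ be a totally isotropic line and $d,e,k$ distinct vectors of $\Delta\cap m$, with $e=\alpha d+\beta k$. Let $h\neq m$ be a line of $k^\perp$ through $\langle d\rangle$. As $w$ runs over $(\Delta\cap h)\setminus\{d\}$, the value $(w,d)$ runs over $\Lambda$ by \eqref{eq:Lambda}, and $\alpha(w,d)=(w,e)\in\Lambda$ by \eqref{eq:obs}. So $\alpha\Lambda\subseteq\Lambda$: if $\operatorname{Tr}(a)=1$, then $\operatorname{Tr}(\alpha^{-1}a)=1$. Each of these two conditions holds for exactly $q/2$ elements $a$, so the two functionals agree, and $\operatorname{Tr}((1+\alpha^{-1})a)=0$ for all $a$. Since $\operatorname{Tr}\neq0$, we get $\alpha=1$, and $0\neq e+d\in\langle k\rangle$. As $|\Delta\cap m|=q+1\ge5$, there is a fourth vector $k'\in\Delta\cap m$, and the same argument gives $0\ne e+d\in\langle k\rangle\cap\langle k'\rangle=0$, a contradiction.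
\end{proof}

\subsection{The case $A_5$}

\begin{lemma}\label{lem:caseIII}
Case \textup{(III)} does not hold for all $h$.
\end{lemma}

\begin{proof}
Suppose it does. Let $\iota\in\mathbb F_9$ with $\iota^2=-1$. The group $\mathbb F_9^*$ is cyclic of order $8$; we have $\mu^4=\pm1$ for all $\mu\in\mathbb F_9^*$, and the squares are the solutions $\pm1,\pm\iota$ of $\mu^4=1$.

\emph{Normalized vectors.} We have $C_x=\{0,\pm c_x\}$. As $-1$ is a square, the square class of $c_x$ is well defined, and by \eqref{eq:C} it depends only on the point $\langle x\rangle$. Since $G_h$ is transitive on the points of $h$, the second equation in \eqref{eq:C} shows that the class is constant on each hyperbolic line. Two planes do not cover $\mathrm{PG}(3,9)$, so any two points have a common non-perpendicular point, and the class is the same for all points. Multiplying the form by $\nu\in\mathbb F_9^*$ does not change perpendicularity and divides every $c_x$ by $\nu$, so we may assume that all $c_x$ are squares. If $\mu^2=c_x$, then $C_{\mu x}=\mathbb F_3$. So each point contains vectors $d$ with $C_d=\mathbb F_3$, and they are unique up to factors $\mu$ with $\mu^2=\pm1$, that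 is, $\mu^4=1$. Let $\Delta$ be the set of all these vectors. For $d,e\in\Delta$ with $(d,e)\ne0$, the sign $(d,e)^4=\pm1$ depends only on the unordered pair of points $\langle d\rangle,\langle e\rangle$. The group $D_d=\{T_{d,c}:c\in\mathbb F_3\}$ depends only on $\langle d\rangle$.

\emph{Meaning of the sign.} Let $d,e\in\Delta$, $\lambda=(d,e)\ne0$, $h=\langle d,e\rangle$, and let $J$ be the image of $\langle D_d,D_e\rangle$ in $\overline G_h$. We claim that $J\cong A_4$ if and only if $\lambda^4=1$. On $h$ we have $T_{d,c}(e)=e-c\lambda d$ and $T_{e,c}(d)=d+c\lambda e$. If $\lambda^4=1$, replace $e$ by $\lambda^{-1}e\in\Delta$, so that $\lambda=1$. In the basis $d,e$, the groups $D_d$ and $D_e$ consist of the upper and lower unitriangular matrices over $\mathbb F_3$. These generate $\mathrm{SL}(2,3)$, so $J\cong\mathrm{PSL}(2,3)\cong A_4$. If $\lambda^4=-1$, then $\lambda^2=\pm\iota$. The map $T_{d,1}T_{e,1}$ sends $d$ to $(1-\lambda^2)d+\lambda e$ and $e$ to $-\lambda d+e$, so its trace on $h$ is $2-\lambda^2\notin\mathbb F_3$. On the other hand, let $\gamma\in\mathrm{SL}(2,9)$ have eigenvalues $\eta^{\pm1}$ and an image of order at most $3$ in $\mathrm{PSL}(2,9)$.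 If $\gamma^3=\pm1$, then $(\eta\mp1)^3=0$ and the trace is $\pm2$. If $\gamma^2=\pm1$, then either $\eta=\pm1$ and the trace is $\pm2$, or $\eta^{-1}=-\eta$ and the trace is $0$. So the trace is in $\mathbb F_3$. All elements of $A_4$ have order at most $3$, so $J\not\cong A_4$.

\emph{Counting in $A_5$.} By Lemma~\ref{lem:dickson} the ten points of $h$ correspond to the ten Sylow $3$-subgroups of $\overline G_h\cong A_5$, the point $\langle d\rangle$ to the image of $D_d$. These subgroups correspond to the $3$-subsets of $\{1,\dots,5\}$ by their supports. Six subsets share exactly two symbols with $\{1,2,3\}$; the corresponding subgroup and $\langle(1\,2\,3)\rangle$ generate a subgroup of an $A_4$ of order greater than $3$ and divisible by $3$, which is $A_4$ because $A_4$ has no subgroup of order $6$. The remaining three subsets share one symbol with $\{1,2,3\}$, and then the group generated is transitive on five symbols, so its order is divisible by $5$. Hence for $d\in\Delta$ and a hyperbolic line $h$ containing $d$, six of the other nine points of $h$ have sign $+1$ with $\langle d\rangle$ and three have sign $-1$.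

\emph{The contradiction.} Let $m$ be a totally isotropic line and let $d,e,k\in\Delta\cap m$ span distinct points, $e=\alpha d+\beta k$. The $81$ points of the plane $k^\perp$ off $m$ are partitioned by the nine hyperbolic lines of $k^\perp$ through $\langle d\rangle$. Representing them by vectors $w\in\Delta$, we find $(w,d)^4=1$ for $54$ points and $(w,d)^4=-1$ for $27$ points. The same holds with $e$ in place of $d$. By \eqref{eq:obs}, $(w,e)^4=\alpha^4(w,d)^4$, and $\alpha^4=-1$ would give $54=27$. So $\alpha^4=1$, and for given $d,e$ the point $\langle k\rangle=\langle e-\alpha d\rangle$ is one of at most four points. But $\langle k\rangle$ may be any of the eight points of $m$ other than $\langle d\rangle$ and $\langle e\rangle$.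
\end{proof}

By Lemmas~\ref{lem:dickson}, \ref{lem:caseII} and~\ref{lem:caseIII}, case (I) holds for some $h$, and Lemma~\ref{lem:caseI} gives $\sigma=q=s$. This proves Proposition~\ref{prop:full}.

\section{The Moufang condition and the proofs of the theorems}\label{sec:end}

An \emph{apartment} of a GQ is an ordinary quadrangle in it: four distinct points and four distinct lines, incident in cyclic order. A \emph{root} is a sequence of five distinct elements, each incident with the next. There are two types, $(A,x,L,y,B)$ with lines $A,L,B$ and points $x,y$, and the dual type, which begins and ends with a point. A root is \emph{Moufang} if the group of collineations fixing every element incident with one of its three interior elements is transitive on the apartments containing the root. A GQ is \emph{Moufang} if all its roots are. We use two theorems on finite GQs with $s,t>1$.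
\begin{itemize}
\item[(M1)] If all roots of one of the two types are Moufang, then all roots are Moufang \cite{TPV}.
\item[(M2)] A Moufang GQ is classical or dual classical \cite{FS}.
\end{itemize}
The classical and dual classical GQs with $s,t>1$, with their orders, are the following, where $q$ is a prime power and $H(3,q^2)$, $H(4,q^2)$ are the quadrangles of points and lines on nonsingular Hermitian varieties in $\mathrm{PG}(3,q^2)$ and $\mathrm{PG}(4,q^2)$:
\[
\begin{array}{c|ccccc}
S & W(q),\ Q(4,q) & Q(5,q) & H(3,q^2) & H(4,q^2) & \text{dual of }H(4,q^2)\\ \hline
(s,t) & (q,q) & (q,q^2) & (q^2,q) & (q^2,q^3) & (q^3,q^2)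
\end{array}
\]

\begin{proposition}\label{prop:moufang}
If $|\Sigma_L|=s$ for every line $L$ of $S$, then $S$ is classical or dual classical.
\end{proposition}

\begin{proof}
Let $(A,x,L,y,B)$ be a root. An apartment containing it has one further point $a$ on $A$ and is determined by $a$, its fourth line being the line on $a$ that meets $B$. The group $\Sigma_L$ fixes all points of $L$ and all lines on $x$ and on $y$. By Lemma~\ref{lem:semi} it is semiregular on the $s$ points of $A\setminus\{x\}$, and having order $s$ it is transitive on them. So it is transitive on the apartments containing the root. All roots of this type are Moufang, and (M1) and (M2) apply.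
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Suppose that all lines of $S$ are regular and that $S$ has a subGQ of order $s$. If $t=s$, then $s$ is a prime power and $S\cong Q(4,s)$ by (F4). If $t\ne s$, then $t=s^2$ by Lemma~\ref{lem:sub}(c). By Proposition~\ref{prop:full}, $s$ is a prime power and $|\Sigma_L|=s$ for all $L$, so $S$ is in the table above by Proposition~\ref{prop:moufang}. The only column with $t=s^2$ is that of $Q(5,q)$, with $q=s$. Conversely, all lines of $Q(4,s)$ and $Q(5,s)$ are regular by (F3), $Q(4,s)$ is a subGQ of itself, and $Q(5,s)$ contains subGQs $Q(4,s)$ as hyperplane sections, as we saw in Section~\ref{sec:intro}.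
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $L,M$ be nonconcurrent lines of $S$, contained in a subGQ $S'\cong Q(4,s)$ of order $s$. The pair $\{L,M\}$ is regular in $S'$ by (F3), hence in $S$ by Lemma~\ref{lem:sub}(b). So all lines of $S$ are regular, and $S$ has a subGQ of order $s$. Since $t=s^2\ne s$, Theorem~\ref{thm:strong} gives $S\cong Q(5,s)$.
\end{proof}

Benson's theorem (F4) is not needed for Theorem~\ref{thm:main}: when $t\neq s$ it serves only to identify $S'$ with $Q(4,s)$ at the start of Section~\ref{sec:full}, and here this is part of the hypothesis.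

\begin{proof}[Proof of Theorem~\ref{thm:prime}]
Every point is coregular, so $|\Sigma_L|=p=s$ for every line $L$ by Theorem~\ref{thm:local}. By Proposition~\ref{prop:moufang}, $S$ is in the table above. Since $s$ is prime, it is neither a square nor a cube, so $S$ has order $(p,p)$ or $S\cong Q(5,p)$. In the first case $S\cong Q(4,p)$ by (F4).
\end{proof}

\begin{thebibliography}{9}

\bibitem{AC}
\emph{Automorphisms and combinatorics of} (title as printed),
\texttt{https://biblio.ugent.be/publication/522069/file/1874232.pdf}.

\bibitem{FS}
P. Fong and G. Seitz,
\emph{Groups with a $(B,N)$-pair of rank $2$, I, II},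
Invent. Math. 21 (1973), 24 (1974).

\bibitem{Hup}
Huppert,
\emph{Endliche Gruppen I}.

\bibitem{FGQ}
S. E. Payne and J. A. Thas,
\emph{Finite Generalized Quadrangles}.

\bibitem{TPV}
J. A. Thas, S. E. Payne and H. Van Maldeghem,
\emph{Half Moufang implies Moufang for finite generalized quadrangles},
Invent. Math. 105 (1991).

\end{thebibliography}
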